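# The four actions on $A\otimes A$ and the modular automorphism on Hochschild cohomology

## 1. The bimodule $A\otimes A$, its two slots, and evaluation

Let $k$ be a field, $\otimes=\otimes_k$, and let $A$ be a $k$-algebra. Everything below turns on one module, $N=A\otimes A$, and on one map into it. The module carries four commuting actions of $A$:
$$\begin{aligned}
\text{outer left } (ol)&:\ a(x\otimes y)=ax\otimes y, &\qquad \text{outer right } (or)&:\ (x\otimes y)b=x\otimes yb,\\
\text{inner left } (il)&:\ a(x\otimes y)=x\otimes ay, &\qquad \text{inner right } (ir)&:\ (x\otimes y)b=xb\otimes y .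
\end{aligned}$$
For $A=k[t]$ we have $N=k[t,t']$; the element $t$ acts through $ol$ and $ir$ as multiplication by $t$, and through $il$ and $or$ as multiplication by $t'$.

There are two ways to pair up the four actions. By name, $(ol,or)$ is the outer bimodule structure and $(il,ir)$ is the inner one. By position, $(ol,ir)$ are the left and right multiplications on the first tensor slot $x$, and $(il,or)$ are the left and right multiplications on the second slot $y$. The two pairings are different, and that is what we exploit.

The map is evaluation. Form $\mathrm{Hom}_{A^e}(A,N)$ using the outer structure, where $A^e=A\otimes A^{\mathrm{op}}$. The inner structure is left over and makes this Hom an $A$-bimodule, $(b\,w\,c)(a)=b\cdot_{il}w(a)\cdot_{ir}c$. Then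
$$A\otimes \mathrm{Hom}_{A^e}(A,N)\to N,\qquad a\otimes w\mapsto w(a),$$
respects all four actions, if the outer actions on the source are the multiplications of the factor $A$ and the inner ones are those of $\mathrm{Hom}_{A^e}(A,N)$. On the source, the two outer actions sit on the two sides of a single tensor factor $A$. So we have three couplings: $ol$ with $ir$ (first slot of $N$), $il$ with $or$ (second slot of $N$), $ol$ with $or$ (the factor $A$ of the source). Put end to end they link
$$il\ \longrightarrow\ or\ \longrightarrow\ ol\ \longrightarrow\ ir ,$$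
and thus the left and right actions on $\mathrm{Hom}_{A^e}(A,N)$. The proof makes this chain rigorous with $\mathrm{Hom}$ replaced by the derived object
$$\Theta=\mathrm{RHom}_{A^e}(A,N)\in D(A^e),$$
and with the "action" of an element replaced by the action of a Hochschild cohomology class.

Here is what it is for. For suitable algebras $\Theta$ is, up to a shift, a copy of $A$ with its right action twisted by an automorphism $\sigma$ of $A$. Comparing left and right actions on $\Theta$ then compares a Hochschild class with its transform under $\sigma$. We shall show that the two agree.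

## 2. Van den Bergh duality, the modular automorphism, and the statements

We first fix the definitions.

**Definition (Van den Bergh duality).** The algebra $A$ has *Van den Bergh duality of dimension $d$* if (i) $A$ is homologically smooth, that is, it has a finite-length resolution by finitely generated projective $A^e$-modules; (ii) $\mathrm{Ext}^p_{A^e}(A,A\otimes A)=0$ for all $p\ne d$; and (iii) the $A$-bimodule $U=\mathrm{Ext}^d_{A^e}(A,A\otimes A)$ is invertible, that is, there is a bimodule $W$ with $U\otimes_AW\cong A\cong W\otimes_AU$.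

Here Ext is formed with the outer structure of $N=A\otimes A$ and is a bimodule through the inner one.

**Definition (twisted Calabi–Yau).** For $\sigma\in\mathrm{Aut}(A)$ let $A_\sigma$ be $A$ with its usual left action and with right action twisted by $\sigma$: $a\cdot x\cdot b=a\,x\,\sigma(b)$. The algebra $A$ is *twisted Calabi–Yau of dimension $d$* if it has Van den Bergh duality of dimension $d$ and $U\cong A_\sigma$ as bimodules for some $\sigma\in\mathrm{Aut}(A)$. Such a $\sigma$ is called the *modular automorphism* of $A$.

It is determined up to composition with an inner automorphism: an isomorphism $A_\sigma\to A_\tau$ is left linear, hence of the form $c\mapsto cu$ with $u$ a unit, and right linearity at $c=1$ says $\sigma(b)u=u\tau(b)$.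

A small example is $A=k[t]$. The resolution $0\to A\otimes A\to A\otimes A\to A\to 0$, whose first map is multiplication by $t\otimes1-1\otimes t$, shows that $\mathrm{Ext}^\bullet_{A^e}(A,N)$ is the cohomology of multiplication by $t-t'$ on $k[t,t']$. This map is injective with cokernel $k[t]$, on which left and right actions agree. So $d=1$, $U\cong A$ and $\sigma=\mathrm{id}$. Section 3 treats an example with $\sigma\neq\mathrm{id}$.

**Hochschild cohomology.** Let $\varepsilon:P\to A$ be the bar resolution, written cohomologically: $P^{-i}=A^{\otimes(i+2)}$ for $i\ge0$, with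
$$d(a_0\otimes\cdots\otimes a_{i+1})=\sum_{j=0}^{i}(-1)^j\,a_0\otimes\cdots\otimes a_ja_{j+1}\otimes\cdots\otimes a_{i+1},\qquad \varepsilon(a_0\otimes a_1)=a_0a_1 .$$
It is a bounded above complex of free $A^e$-modules. Put $s(a_0\otimes\cdots\otimes a_{i+1})=1\otimes a_0\otimes\cdots\otimes a_{i+1}$, and also $s(a)=1\otimes a$ for $a\in A$. From the formula, $ds+sd=\mathrm{id}$ in degrees below $0$, $ds+s\varepsilon=\mathrm{id}$ on $P^0$, and $\varepsilon s=\mathrm{id}$ on $A$. Since $s$ is right $A$-linear, $\varepsilon$ is a homotopy equivalence of complexes of right $A$-modules. Inserting the $1$ at the other end, with suitable signs, shows that it is also a homotopy equivalence of complexes of left $A$-modules.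

A Hochschild cochain $f:A^{\otimes n}\to A$ is the same as the bimodule map
$$\hat f:P^{-n}\to A,\qquad \hat f(a_0\otimes\cdots\otimes a_{n+1})=a_0\,f(a_1,\dots,a_n)\,a_{n+1},$$
and $HH^n(A)=H^n(\mathrm{Hom}_{A^e}(P,A))=\mathrm{Hom}_{D(A^e)}(A,A[n])$. The group $\mathrm{Aut}(A)$ acts on $HH^\bullet(A)$: on cochains, $\alpha$ sends $f$ to $\alpha\cdot f=\alpha\circ f\circ(\alpha^{-1}\otimes\cdots\otimes\alpha^{-1})$. In degree $0$ this is the action on the center $Z(A)=HH^0(A)$. In degree $1$ it is $\delta\mapsto\alpha\delta\alpha^{-1}$ on $\mathrm{Der}(A)/\mathrm{InnDer}(A)$. Inner automorphisms act trivially on $HH^\bullet(A)$, so the action of the modular automorphism is well defined.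

It is known that the modular automorphism of a twisted Calabi–Yau algebra acts trivially on $HH^1(A)$. The conjecture, posed in "On The Modular Automorphism Of Twisted Calabi–Yau Algebras" (http://mate.dm.uba.ar/~aldoc9/Publicaciones/Slides/gtiit-2024.pdf), is that it acts trivially on all of $HH^\bullet(A)$. The answer is yes, and neither smoothness nor any restriction on $k$ is needed. For $f\in HH^n(A)$ and $X\in D(A^e)$, Section 5 defines morphisms $f^l_X,f^r_X:X\to X[n]$ in $D(A^e)$, to be thought of as $f\otimes^L_AX$ and $X\otimes^L_Af$.

**Theorem A.** For every $k$-algebra $A$ and every $f\in HH^n(A)$, $f^l_\Theta=f^r_\Theta$.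

**Theorem B.** Suppose $\mathrm{Ext}^p_{A^e}(A,A\otimes A)=0$ for $p\neq d$, and let $U=\mathrm{Ext}^d_{A^e}(A,A\otimes A)$.

1. $f^l_U=f^r_U$ in $\mathrm{Ext}^n_{A^e}(U,U)$ for all $f\in HH^n(A)$.
2. If $U$ is invertible, the automorphism $\mathrm{Ad}_U$ of $HH^\bullet(A)$, defined by $(\mathrm{Ad}_Uf)^l_U=f^r_U$ (that is, $f\mapsto U\otimes_Af\otimes_AU^{-1}$), is the identity.
3. If $U\cong A_\sigma$ with $\sigma\in\mathrm{Aut}(A)$, then $\sigma$ acts as the identity on $HH^n(A)$ for all $n\ge0$.

A twisted Calabi–Yau algebra satisfies the hypotheses of part 3, so part 3 proves the conjecture. Part 2 covers all algebras with Van den Bergh duality, even when $U$ is not of the form $A_\sigma$.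

## 3. The quantum plane: cohomology by hand, and a contrast with homology

Let $q\in k\setminus\{0,1\}$ and $A=k\langle x,y\rangle/(xy-qyx)$. The monomials $y^ix^j$ form a basis of $A$ (standard), and
$$x\cdot y^ix^j=q^i\,y^ix^{j+1},\qquad y^ix^j\cdot y=q^j\,y^{i+1}x^j .$$

**Proposition C.** $A$ is twisted Calabi–Yau of dimension $2$ with $\sigma(x)=qx$, $\sigma(y)=q^{-1}y$, and $\sigma$ acts nontrivially on the Hochschild homology $HH_0(A)=A/[A,A]$.

So the cohomological statement has no analogue for homology.

**Step 1: a candidate resolution.** Let $K$ be the complex of free bimodules on $r$ (homological degree $2$), on $X_1,Y_1$ (degree $1$) and on $e=1\otimes1$ (degree $0$), with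
$$dX_1=xe-ex,\qquad dY_1=ye-ey,\qquad dr=xY_1+X_1y-qyX_1-qY_1x .$$
We have $d^2=0$: in $d(dr)$ the mixed terms $xey$ and $yex$ cancel, and what remains is $(xy-qyx)e-e(xy-qyx)=0$.

**Step 2: $K$ resolves $A$.** The aim is to reduce exactness of $K\to A\to0$ to a one-sided check. Grade by total degree with $x,y$ in degree $1$, $e$ in degree $0$, $X_1,Y_1$ in degree $1$, $r$ in degree $2$. Recall graded Nakayama: if $M$ is a graded right module that vanishes in very negative degrees and $M\otimes_Ak=M/MA_+=0$, then $M=0$, because a nonzero element of lowest degree cannot lie in $MA_+$.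

Suppose the augmented complex becomes exact after $-\otimes_Ak$. The map $K_0\to A$ is surjective and $A$ is projective on the right, so it splits; its kernel $Z_0$ is graded projective and $Z_0\otimes_Ak=\ker(K_0\otimes_Ak\to k)$. The map $K_1\to Z_0$ is surjective after $-\otimes_Ak$, hence surjective by Nakayama applied to its cokernel. It splits, and its kernel $Z_1$ satisfies $Z_1\otimes_Ak=\ker(K_1\otimes_Ak\to K_0\otimes_Ak)$. In the same way $K_2\to Z_1$ is surjective and split, and its kernel $Z_2$ satisfies $Z_2\otimes_Ak=0$, so $Z_2=0$. Thus $K$ resolves $A$.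

It remains to see that $K\otimes_Ak\to k$ is exact. It is
$$0\to A\xrightarrow{\,a\mapsto(-qay,\,ax)\,}A^2\xrightarrow{\,(a,b)\mapsto ax+by\,}A\to k\to0 .$$
The first map is injective since right multiplication by $x$ sends the basis element $y^ix^j$ to $y^ix^{j+1}$. The image $Ax+Ay$ is the augmentation ideal. For the middle term: $Ax$ is spanned by the monomials with $j\ge1$ and $Ay$ by those with $i\geq1$, so $Ax\cap Ay$ is spanned by those with $i,j\ge1$, that is, $Ax\cap Ay=Ayx$. If $ax+by=0$, then $ax=cyx$ for some $c$. Right multiplication by $x$ and by $y$ is injective, so $a=cy$, and $by=-cyx=-q^{-1}cxy$ gives $b=-q^{-1}cx$. Hence $(a,b)$ is the image of $-q^{-1}c$.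

In particular $A$ is homologically smooth.

**Step 3: the dual complex, which gives $U$.** A map from the free bimodule on $e$ to $N$ is its value at $e$. Let $e_0$ be the map with $e\mapsto1\otimes1$. Under the inner structure $a\,e_0\,b$ has the value $b\otimes a$ at $e$, so $\mathrm{Hom}_{A^e}(K,N)$ is free on dual generators $e_0$ (degree $0$), $X,Y$ (degree $1$), $e_2$ (degree $2$). For example $(de_0)(X_1)=x\otimes1-1\otimes x$, which is $Xx-xX$; and $(dX)(r)=1\otimes y-q\,y\otimes1$, which is $ye_2-qe_2y$. In all,
$$de_0=Xx-xX+Yy-yY,\qquad dX=ye_2-qe_2y,\qquad dY=e_2x-qxe_2 .$$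
Compare with $K_\sigma$, which is $K$ with right action $u\cdot b=u\sigma(b)$. There $ex=q^{-1}e\cdot x$, $ey=qe\cdot y$, and so on, and the differential reads
$$dX_1=xe-q^{-1}e\cdot x,\qquad dY_1=ye-qe\cdot y,\qquad dr=xY_1+qX_1\cdot y-qyX_1-Y_1\cdot x .$$
Send $e_2\mapsto e$, $X\mapsto Y_1$, $Y\mapsto-qX_1$, $e_0\mapsto-r$. This commutes with differentials: $dX\mapsto ye-qe\cdot y=dY_1$; $dY\mapsto e\cdot x-qxe=d(-qX_1)$; and $de_0\mapsto Y_1\cdot x-xY_1-qX_1\cdot y+qyX_1=-dr$. So the dual complex is isomorphic to $K_\sigma[-2]$, and $K_\sigma$ resolves $A_\sigma$. Hence $\mathrm{Ext}^p_{A^e}(A,N)=0$ for $p\ne2$ and $U\cong A_\sigma$, which is invertible with inverse $A_{\sigma^{-1}}$.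

**Step 4: $HH_0$.** $A$ is $\mathbb Z^2$-graded, and the part of $[A,A]$ in the degree of $x$ is spanned by $[1,x]=0$. So $x$ has a nonzero class in $HH_0(A)$, and $\sigma$ multiplies it by $q\ne1$. This proves Proposition C. $\square$

Now test the conjecture on this algebra, where $\sigma(y^ix^j)=q^{j-i}y^ix^j$.

In degree $0$: the displayed multiplication rules show that $\sum c_{ij}y^ix^j$ commutes with $x$ and $y$ exactly when $q^i=1=q^j$ whenever $c_{ij}\neq0$. Then $q^{j-i}=1$, so $\sigma$ fixes the center.

In degree $2$: a bimodule map $K_1\to A$ with $X_1\mapsto u$, $Y_1\mapsto v$ takes $dr$ to $xv-qvx+uy-qyu$. For $v=y^ix^j$ we get $xv-qvx=(q^i-q)y^ix^{j+1}$, and for $u=y^ix^j$ we get $uy-qyu=(q^j-q)y^{i+1}x^j$. So $HH^2(A)$ has as basis the maps $r\mapsto y^ax^b$ for which ($b=0$ or $q^{a-1}=1$) and ($a=0$ or $q^{b-1}=1$). If $b=0$ and $a\ge1$, the second condition would give $q^{-1}=1$, which is excluded; similarly for $a=0$, $b\geq1$. So either $a=b=0$, or $a,b\ge1$ and $q^{a-1}=q^{b-1}=1$; in both cases $q^{b-a}=1$. To find the action of $\sigma$, lift $\sigma$ to $K$ semilinearly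 by $e\mapsto e$, $X_1\mapsto qX_1$, $Y_1\mapsto q^{-1}Y_1$, $r\mapsto r$; this commutes with $d$. Semilinear lifts of $\sigma$ to projective resolutions are unique up to homotopy, so the action on $HH^2(A)$ may be computed with this one. It sends $(r\mapsto y^ax^b)$ to $(r\mapsto\sigma(y^ax^b))=(r\mapsto q^{b-a}y^ax^b)$, the same map. So $\sigma$ acts trivially on $HH^2(A)$.

## 4. Central elements, and what breaks in positive degree

The case $n=0$ can be settled for every algebra, and it already shows the chain $il\to or\to ol\to ir$ at work.

**Lemma 1.** Let $z\in Z(A)$. Then $zu=uz$ for every $u\in\mathrm{Ext}^p_{A^e}(A,N)$ and every $p$.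

*Proof.* Let $\varphi:P^{-p}\to N$ be an outer-linear cocycle. Because $z$ is central, $x\otimes zy=x\otimes yz$ and $xz\otimes y=zx\otimes y$: on each slot the two actions of $z$ coincide. Hence for $w\in P^{-p}$
$$(z\varphi)(w)=z\cdot_{il}\varphi(w)=\varphi(w)\cdot_{or}z=\varphi(wz),\qquad (\varphi z)(w)=\varphi(w)\cdot_{ir}z=z\cdot_{ol}\varphi(w)=\varphi(zw).$$
The maps $w\mapsto wz$ and $w\mapsto zw$ are chain maps of bimodules $P\to P$ lifting the same map $A\to A$, so they are homotopic. Therefore $z\varphi$ and $\varphi z$ are cohomologous. $\square$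

If $U\cong A_\sigma$, apply Lemma 1 to the element corresponding to $1$: $z=z\cdot1=1\cdot z=\sigma(z)$. So $\sigma$ fixes $Z(A)=HH^0(A)$.

The sensible next move is to repeat this for $f\in HH^n(A)$ with $n\ge1$, letting $f$ act on $N$ and on Ext groups where $z$ acted. Here is where it stops.

* On cohomology groups, a class of degree $n$ maps $\mathrm{Ext}^d_{A^e}(A,N)$ to $\mathrm{Ext}^{d+n}_{A^e}(A,N)$, which is $0$ under the hypotheses of Theorem B. So the action on elements of $U$ carries no information.
* On $N$, the replacement for "multiplication by $z$" is a class of degree $n$ in the self-extensions of $N$. If we remember only the outer structure used to form Ext, then $N$ is free of rank one and $\mathrm{Ext}^n_{A^e}(N,N)=0$. The same holds for the inner structure. The equalities of the proof above turn into $0=0$.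

The information sits in $\mathrm{Ext}^n_{A^e}(U,U)$, which contains $f\otimes_AU$ and $U\otimes_Af$, and evaluating cocycles at elements does not reach it. Two changes get past this. First, keep all four actions on $N$ at once, that is, work in the derived category of $R=A^e\otimes A^e$, so that nothing is killed. Second, replace evaluation at an element $w$ by a universal evaluation morphism $\xi:A\otimes\Theta\to N$ in $D(R)$, and use its universal property to bring equalities back from $D(R)$ to $D(A^e)$.

## 5. A Hochschild class acting from the left and from the right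

Conventions: complexes are cohomological; $X[n]$ has differential $(-1)^nd_X$; tensor products of complexes carry the differential $d\otimes1+(-1)^{|p|}\,1\otimes d$ on $p\otimes x$. A class $f\in HH^n(A)$ is represented by a chain map of bimodules $f:P\to A[n]$ (namely $\hat f$ in degree $-n$), unique up to homotopy.

**Left operation.** Let $\Lambda$ be a $k$-algebra and $X$ a complex of left $A\otimes\Lambda$-modules. Here $\Lambda$ records whatever other actions we want to keep. Then $P\otimes_AX$ is a complex of $A\otimes\Lambda$-modules, and $A[n]\otimes_AX=X[n]$ exactly, because on $p\otimes x$ with $|p|=-n$ the differential is $(-1)^n\,p\otimes dx$. We have chain maps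
$$X\xleftarrow{\ \varepsilon\otimes X\ }P\otimes_AX\xrightarrow{\ f\otimes X\ }X[n].$$
The first is a quasi-isomorphism: $\varepsilon$ is a homotopy equivalence of right $A$-modules, so $\varepsilon\otimes_AX$ is a homotopy equivalence of complexes of vector spaces, whatever $X$ is. Define
$$f^l_X=(f\otimes X)(\varepsilon\otimes X)^{-1}:X\to X[n]\quad\text{in } D(A\otimes\Lambda).$$
If $s$ is a homotopy from $f$ to $f'$, then $s\otimes X$ is one from $f\otimes X$ to $f'\otimes X$, so $f^l_X$ depends only on the class of $f$.

**Right operation.** Let $X$ be a complex with a right $A$-action commuting with a $\Lambda$-action, that is, a complex of left $A^{\mathrm{op}}\otimes\Lambda$-modules. Regard $P\to A$ as the resolution of $A^{\mathrm{op}}$ as an $A^{\mathrm{op}}$-bimodule, and let $f^r_X$ be the left operation over $A^{\mathrm{op}}$. Concretely it uses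
$$P\otimes_{A^{\mathrm{op}}}X=P\otimes X/(ap\otimes x-p\otimes xa),$$
with right $A$-action $(p\otimes x)b=pb\otimes x$. If $X$ is concentrated in degree $0$, this complex is $X\otimes_AP$ via $p\otimes x\leftrightarrow x\otimes p$, with no signs.

For example, let $n=0$, $f=z\in Z(A)$, and let $X$ be a bimodule. The maps $\varepsilon\otimes X$ and $f\otimes X$ send $(a_0\otimes a_1)\otimes x$ to $a_0a_1x$ and $a_0za_1x=z\,a_0a_1x$, so $z^l_X$ is left multiplication by $z$. Likewise $z^r_X$ is right multiplication by $z$.

**Naturality.** The purpose is to move the operations across morphisms. For $\varphi:X\to Y$ in $D(A\otimes\Lambda)$,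
$$f^l_Y\circ\varphi=\varphi[n]\circ f^l_X, \tag{1}$$
and similarly for $f^r$. If $\varphi$ is a chain map, this holds because $\varepsilon\otimes-$ and $f\otimes-$ are strictly natural: $P\otimes\varphi$ intertwines the two diagrams. If $\varphi$ is the inverse of a quasi-isomorphism $s:Y\to X$, then (1) for $s$, namely $f^l_Xs=s[n]f^l_Y$, can be multiplied by $s[n]^{-1}$ on the left and $s^{-1}$ on the right to give (1) for $s^{-1}$. Every morphism of the derived category is a composite of these two kinds.

**Shifts.** The purpose is to pass from $\Theta\cong U[-d]$ to $U$. We claim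
$$f^l_{X[m]}=(-1)^{nm}f^l_X[m],\qquad f^r_{X[m]}=(-1)^{nm}f^r_X[m]. \tag{2}$$
Consider $\tau:P\otimes_AX[m]\to(P\otimes_AX)[m]$, $p\otimes x\mapsto(-1)^{|p|m}p\otimes x$. It is a chain map: applying the differential and then $\tau$ gives
$$(-1)^{(|p|+1)m}\,dp\otimes x+(-1)^{|p|+m+|p|m}\,p\otimes dx,$$
and applying $\tau$ and then the differential of the shifted complex gives
$$(-1)^{m}(-1)^{|p|m}\bigl(dp\otimes x+(-1)^{|p|}p\otimes dx\bigr),$$
which is the same. So $\tau$ is an isomorphism of complexes. The map $\varepsilon\otimes X$ is nonzero only on $|p|=0$, where $\tau$ has sign $+1$, so $\varepsilon\otimes X[m]=(\varepsilon\otimes X)[m]\circ\tau$. The map $f\otimes X$ is nonzero only on $|p|=-n$, where $\tau$ has sign $(-1)^{nm}$, so $f\otimes X[m]=(-1)^{nm}(f\otimes X)[m]\circ\tau$. This gives the left formula, and the right one is the left one for $A^{\mathrm{op}}$.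

## 6. A tensor factor $A$ does not distinguish left from right

In Lemma 1 the two actions of $z$ on a slot coincided because $z$ was central. The next lemma is the replacement for classes of any degree.

**Slot Lemma.** Let $V$ be a complex of $\Lambda$-modules and $X=A\otimes V$, with $A$ carrying its left and right multiplication actions and $V$ the $\Lambda$-action. Then $f^l_X=f^r_X$ in $D(A^e\otimes\Lambda)$, where $f^l$ uses the left and $f^r$ the right action on the factor $A$.

*Proof.* The plan is to identify both intermediate complexes with $P\otimes V$. Consider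
$$P\otimes_A(A\otimes V)\to P\otimes V,\quad p\otimes(a\otimes v)\mapsto pa\otimes v,$$
$$P\otimes_{A^{\mathrm{op}}}(A\otimes V)\to P\otimes V,\quad p\otimes(a\otimes v)\mapsto ap\otimes v .$$
The second is well defined, since $cp\otimes(a\otimes v)$ and $p\otimes(ac\otimes v)$ both go to $acp\otimes v$; the first is checked the same way. Both are bijective with inverse $p\otimes v\mapsto p\otimes(1\otimes v)$, and both commute with differentials since elements of $A$ have degree $0$. Both are $A^e\otimes\Lambda$-linear. In the first complex the left action is on $P$ and the right action is on the factor $A$, and $p\otimes(ab\otimes v)\mapsto pab\otimes v$. In the second the right action is on $P$ and the left action is on the factor $A$, and $pb\otimes(a\otimes v)\mapsto apb\otimes v$, $p\otimes(ca\otimes v)\mapsto cap\otimes v$.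

On the first complex, $\varepsilon\otimes X$ sends $p\otimes a\otimes v$ to $\varepsilon(p)a\otimes v=\varepsilon(pa)\otimes v$. On the second it sends it to $a\varepsilon(p)\otimes v=\varepsilon(ap)\otimes v$. So in both cases it becomes $\varepsilon\otimes V:P\otimes V\to A\otimes V$. In the same way, since $f$ is a bimodule map, $f\otimes X$ becomes $f\otimes V:P\otimes V\to(A\otimes V)[n]$ in both cases. Hence $f^l_X$ and $f^r_X$ both equal $(f\otimes V)(\varepsilon\otimes V)^{-1}$. $\square$

For $V=k=\Lambda$ the lemma says that $f^l_A=f^r_A$, both being the class $f$ itself as a morphism $A\to A[n]$.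

## 7. The universal evaluation $\xi:A\otimes\Theta\to N$

Let $R=A^e\otimes A^e$, the first factor acting by $(ol,or)$ and the second by $(il,ir)$. Thus $N$ is an $R$-module. Represent $\Theta$ by the complex $\mathrm{Hom}_{ou}(P,N)$ of outer-linear maps, a complex of inner bimodules. The point of this section is to build $\xi$ and to show that a morphism $h:\Theta\to\Theta[n]$ is determined by what it does after evaluation.

**Step 1: an adjunction of complexes.** For a complex $V$ of $A^e$-modules let $P\otimes V$ be the $R$-complex with $P$ outer and $V$ inner. For an $R$-complex $Y$ let $\mathrm{Hom}_{ou}(P,Y)$ be the Hom complex, with $d\phi=d\circ\phi-(-1)^{|\phi|}\phi\circ d$. We claim an isomorphism of complexes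
$$\mathrm{Hom}_R(P\otimes V,Y)\cong\mathrm{Hom}_{A^e}(V,\mathrm{Hom}_{ou}(P,Y)),\qquad \Phi\mapsto\Psi,\quad \Psi(v)(p)=(-1)^{|p||v|}\Phi(p\otimes v).$$
Outer linearity of $\Phi$ is linearity of each $\Psi(v)$, and inner linearity of $\Phi$ is linearity of $\Psi$, so this is a bijection. For the differentials let $\Phi$ have degree $m$. Then
$$\begin{aligned}
(d\Psi)(v)(p)&=d\bigl(\Psi(v)(p)\bigr)-(-1)^{m+|v|}\Psi(v)(dp)-(-1)^m\Psi(dv)(p)\\
&=(-1)^{|p||v|}\bigl(d\Phi(p\otimes v)-(-1)^{m}\Phi(dp\otimes v)-(-1)^{m+|p|}\Phi(p\otimes dv)\bigr)\\
&=(-1)^{|p||v|}\,(d\Phi)(p\otimes v).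
\end{aligned}$$
Taking $H^0$, the functors $V\mapsto P\otimes V$ and $Y\mapsto\mathrm{Hom}_{ou}(P,Y)$ are adjoint on homotopy categories.

**Step 2: passing to derived categories.** Both functors preserve quasi-isomorphisms. The first does because $k$ is a field. The second does because $P$ is a bounded above complex of projective outer bimodules: a chain map from such a complex to an acyclic complex is null-homotopic, so $\mathrm{Hom}_{ou}(P,-)$ takes acyclic complexes, in particular cones of quasi-isomorphisms, to acyclic complexes. Hence both functors descend to derived categories, the unit and counit descend with them, and the triangle identities persist. So they are adjoint functors between $D(A^e)$ and $D(R)$.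

**Step 3: replacing $P$ by $A$.** Let $G:D(A^e)\to D(R)$, $G(V)=A\otimes V$, with $A$ outer and $V$ inner, applied termwise; it commutes with shifts on the nose. Since $\varepsilon\otimes V:P\otimes V\to A\otimes V$ is a natural quasi-isomorphism, $G$ is left adjoint to $\mathrm{Hom}_{ou}(P,-)=\mathrm{RHom}_{ou}(A,-)$.

**Step 4: the morphism $\xi$ and injectivity.** Let $\xi:G(\Theta)\to N$ be the morphism in $D(R)$ adjoint to $\mathrm{id}_\Theta$. By adjunction, for every $V\in D(A^e)$ the map
$$\mathrm{Hom}_{D(A^e)}(V,\Theta)\to\mathrm{Hom}_{D(R)}(G(V),N),\qquad h\mapsto\xi\circ G(h),$$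
is bijective. Take $V=\Theta[-n]$ and shift everything by $n$. It follows that
$$\mathrm{Hom}_{D(A^e)}(\Theta,\Theta[n])\to\mathrm{Hom}_{D(R)}(G(\Theta),N[n]),\qquad h\mapsto\xi[n]\circ G(h), \tag{3}$$
is injective.

## 8. Proof of Theorem A

For an $R$-complex $X$ write $f^{ol}_X,f^{or}_X,f^{il}_X,f^{ir}_X:X\to X[n]$ for the operations of Section 5 using the respective action of $A$, with $\Lambda$ the tensor product of the algebras giving the other three actions. All four are morphisms in $D(R)$, and each is natural for morphisms of $D(R)$ by (1).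

**Step 1: the three couplings.** Each is an instance of the Slot Lemma.

* For $G(\Theta)=A\otimes\Theta$, with $V=\Theta$ and $\Lambda=A^e$ acting by the inner structure: $f^{ol}_{G(\Theta)}=f^{or}_{G(\Theta)}$.
* For the first slot of $N$, whose left action is $ol$ and right action is $ir$, with $V$ the second slot: $f^{ol}_N=f^{ir}_N$.
* For the second slot of $N$, whose left action is $il$ and right action is $or$, with $V$ the first slot: $f^{il}_N=f^{or}_N$.

**Step 2: the inner operations on $G(\Theta)$ come from $\Theta$.** We need
$$f^{il}_{G(\Theta)}=G(f^l_\Theta),\qquad f^{ir}_{G(\Theta)}=G(f^r_\Theta). \tag{4}$$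
For the first, $p\otimes(a\otimes\theta)\mapsto a\otimes(p\otimes\theta)$ is an isomorphism from $P\otimes_A(A\otimes\Theta)$, formed with the inner left action, onto $A\otimes(P\otimes_A\Theta)$. No sign is needed because $a$ has degree $0$. It carries $\varepsilon\otimes G(\Theta)$ to $G(\varepsilon\otimes\Theta)$ and $f\otimes G(\Theta)$ to $G(f\otimes\Theta)$. The second is the same with $A^{\mathrm{op}}$.

**Step 3: the chain.** Use (4), then naturality of $f^{il}$ along $\xi$, then the second slot, then naturality of $f^{or}$, then the factor $A$ of $G(\Theta)$, then naturality of $f^{ol}$, then the first slot, then naturality of $f^{ir}$, then (4):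
$$\begin{aligned}
\xi[n]\,G(f^l_\Theta)&=\xi[n]\,f^{il}_{G(\Theta)}=f^{il}_N\,\xi=f^{or}_N\,\xi=\xi[n]\,f^{or}_{G(\Theta)}\\
&=\xi[n]\,f^{ol}_{G(\Theta)}=f^{ol}_N\,\xi=f^{ir}_N\,\xi=\xi[n]\,f^{ir}_{G(\Theta)}=\xi[n]\,G(f^r_\Theta).
\end{aligned}$$
By injectivity of (3), $f^l_\Theta=f^r_\Theta$. $\blacksquare$

## 9. From $\Theta$ to $U$ and from $U$ to $\sigma$: proof of Theorem B

**Part 1.** The purpose is to replace $\Theta$ by its only cohomology module. The complex $\Theta=\mathrm{Hom}_{ou}(P,N)$ has cohomology $\mathrm{Ext}^\bullet_{A^e}(A,A\otimes A)$, concentrated in degree $d$. So the truncation maps $\Theta\leftarrow\tau_{\le d}\Theta\to U[-d]$ are quasi-isomorphisms of complexes of bimodules, and $\Theta\cong U[-d]$ in $D(A^e)$. By Theorem A and naturality (1) along this isomorphism, $f^l_{U[-d]}=f^r_{U[-d]}$. By (2), both sides are the shifts by $-d$ of $f^l_U$ and $f^r_U$ with the same sign $(-1)^{nd}$. Hence $f^l_U=f^r_U$.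

**Part 2.** The purpose is to see that $\mathrm{Ad}_U$ makes sense; then Part 1 finishes. Let $U$ be invertible with inverse $W$. Then $-\otimes_AU$ and $U\otimes_A-$ are autoequivalences of the category of $A$-bimodules, with quasi-inverses $-\otimes_AW$ and $W\otimes_A-$. So they are exact and induce autoequivalences of $D(A^e)$, which commute with shifts strictly as $U$ is in degree $0$. The class $f\in\mathrm{Hom}_{D(A^e)}(A,A[n])$ is the fraction $A\xleftarrow{\varepsilon}P\xrightarrow{f}A[n]$. Applying $-\otimes_AU$ gives exactly the fraction defining $f^l_U$, and applying $U\otimes_A-$ gives the one defining $f^r_U$. Hence $f\mapsto f^l_U$ and $f\mapsto f^r_U$ are bijections $HH^n(A)\to\mathrm{Ext}^n_{A^e}(U,U)$, compatible with composition. So $\mathrm{Ad}_U$, given by $(\mathrm{Ad}_Uf)^l_U=f^r_U$, is a well-defined automorphism of $HH^\bullet(A)$. By Part 1, $(\mathrm{Ad}_Uf)^l_U=f^r_U=f^l_U$, so $\mathrm{Ad}_Uf=f$.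

**Part 3.** Here we compute both operations on $A_\sigma$. By Part 1 and naturality along $U\cong A_\sigma$, $f^l_{A_\sigma}=f^r_{A_\sigma}$. Let $\Sigma$ be the exact automorphism $X\mapsto X_\sigma$ of the category of bimodules, with $x\cdot b=x\sigma(b)$, extended to $D(A^e)$. Represent $f$ by a Hochschild cocycle with bimodule map $\hat f:P^{-n}\to A$. Write $\sigma$ also for $\sigma^{\otimes(i+2)}$ on $P^{-i}$; it commutes with $d$ and with $\varepsilon$, and $\sigma(apb)=\sigma(a)\sigma(p)\sigma(b)$.

*The left operation.* The map $P\otimes_AA_\sigma\to P_\sigma$, $p\otimes c\mapsto pc$, is an isomorphism of complexes of bimodules; for the right action, $p\otimes c\sigma(b)\mapsto pc\,\sigma(b)=(pc)\cdot b$. It identifies $\varepsilon\otimes A_\sigma$, which sends $p\otimes c$ to $\varepsilon(p)c=\varepsilon(pc)$, with $\Sigma(\varepsilon)$, and likewise $\hat f\otimes A_\sigma$ with $\Sigma(\hat f)$. Hence $f^l_{A_\sigma}=\Sigma(f)$.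

*The right operation.* Since $A_\sigma$ is in degree $0$, the complex to use is $A_\sigma\otimes_AP$. Consider
$$\theta:A_\sigma\otimes_AP\to P_\sigma,\qquad c\otimes p\mapsto c\,\sigma(p).$$

* It is well defined: $c\cdot a\otimes p=c\sigma(a)\otimes p$ and $c\otimes ap$ both map to $c\sigma(a)\sigma(p)$.
* It is a chain map and left linear. It is right linear: $c\otimes pb\mapsto c\sigma(p)\sigma(b)=(c\sigma(p))\cdot b$.
* It is bijective with inverse $w\mapsto1\otimes\sigma^{-1}(w)$. One composite is clear, and for the other, $1\otimes\sigma^{-1}(c)p=(1\cdot\sigma^{-1}(c))\otimes p=c\otimes p$.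

The map $A_\sigma\otimes\varepsilon$ sends $c\otimes p$ to $c\cdot\varepsilon(p)=c\,\sigma(\varepsilon(p))=\varepsilon(c\,\sigma(p))=\varepsilon(\theta(c\otimes p))$, so under $\theta$ it becomes $\Sigma(\varepsilon)$. The map $A_\sigma\otimes\hat f$ sends $c\otimes p$ to
$$c\cdot\hat f(p)=c\,\sigma(\hat f(p))=(\sigma\hat f\sigma^{-1})(c\,\sigma(p))=(\sigma\hat f\sigma^{-1})(\theta(c\otimes p)),$$
where the middle equality holds because $\hat f(\sigma^{-1}(c)p)=\sigma^{-1}(c)\hat f(p)$. The map $\sigma\hat f\sigma^{-1}$ is again a bimodule map, and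
$$(\sigma\hat f\sigma^{-1})(a_0\otimes\cdots\otimes a_{n+1})=a_0\;\sigma\bigl(f(\sigma^{-1}a_1,\dots,\sigma^{-1}a_n)\bigr)\;a_{n+1},$$
so it is the map associated with the cochain $\sigma\cdot f$. Hence $f^r_{A_\sigma}=\Sigma(\sigma\cdot f)$.

*Comparison.* We have $\Sigma(f)=\Sigma(\sigma\cdot f)$. As $\Sigma$ is an automorphism of $D(A^e)$, $\sigma\cdot f=f$ in $\mathrm{Hom}_{D(A^e)}(A,A[n])=HH^n(A)$. $\blacksquare$

A twisted Calabi–Yau algebra satisfies the hypotheses of Part 3. So its modular automorphism acts as the identity on $HH^n(A)$ for every $n\ge0$, and the conjecture holds.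

## 10. Frobenius algebras: the case $d=0$ without smoothness

Theorem B does not assume smoothness, and this gives it a second family of examples. Recall that a finite-dimensional algebra $A$ is *Frobenius* if it has a linear form $\lambda:A\to k$ such that the bilinear form $(x,y)\mapsto\lambda(xy)$ is nondegenerate. Its *Nakayama automorphism* $\nu$ is defined by $\lambda(xy)=\lambda(y\nu(x))$. It is multiplicative because $\lambda(xx'y)=\lambda(x'y\nu(x))=\lambda(y\nu(x)\nu(x'))$.

**Corollary D.** Let $A$ be a finite-dimensional Frobenius $k$-algebra with form $\lambda$ and Nakayama automorphism $\nu$, $\lambda(xy)=\lambda(y\nu(x))$. Then $\nu$ acts as the identity on $HH^\bullet(A)$.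

*Proof.* **Step 1: vanishing.** The algebra $A^{\mathrm{op}}$ is Frobenius with the same form, and $A^e$ is Frobenius with the form $\lambda\otimes\lambda$, hence self-injective. As an outer bimodule, $N$ is free of rank one over $A^e$, so $\mathrm{Ext}^p_{A^e}(A,N)=0$ for $p>0$. We take $d=0$ and $U=\mathrm{Hom}_{A^e}(A,N)$.

**Step 2: a model for $U$.** Identify $N=A\otimes A$ with $\mathrm{End}_k(A)$ by sending $x\otimes y$ to $\varphi:c\mapsto\lambda(yc)x$; this is bijective because $y\mapsto\lambda(y\,\cdot\,)$ is a bijection from $A$ to its dual. A bimodule map $A\to N$ is an element $w\in N$ with $a\cdot_{ol}w=w\cdot_{or}a$ for all $a$. The outer left action turns $\varphi$ into $c\mapsto a\varphi(c)$, and the outer right action into $c\mapsto\lambda(yac)x=\varphi(ac)$. So $U$ consists of the $\varphi$ with $a\varphi(c)=\varphi(ac)$, that is, $\varphi(c)=cu$ with $u\in A$. Thus $U\cong A$ through $\varphi\mapsto u$.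

**Step 3: the bimodule structure.** The inner right action replaces $x$ by $xb$, so $\varphi(c)$ becomes $\varphi(c)b=cub$ and $u\mapsto ub$. The inner left action replaces $y$ by $ay$, and $\lambda(ayc)=\lambda(yc\,\nu(a))$, so $\varphi$ becomes $c\mapsto\varphi(c\,\nu(a))=c\,\nu(a)u$ and $u\mapsto\nu(a)u$. Apply $u\mapsto\nu^{-1}(u)$: the element $\nu(a)ub$ goes to $a\,\nu^{-1}(u)\,\nu^{-1}(b)$. Hence $U\cong A_{\nu^{-1}}$.

**Step 4.** By Theorem B(3), $\nu^{-1}$ acts trivially on $HH^\bullet(A)$, and hence so does $\nu$. $\square$

As a check, let $q\in k\setminus\{0,1\}$ and $A=k\langle x,y\rangle/(x^2,\,y^2,\,xy-qyx)$, with basis $1,x,y,yx$, and let $\lambda$ be the coefficient of $yx$. The form $\lambda(ab)$ pairs $1$ with $yx$, and $x$ with $y$, with nonzero values, and vanishes on the other pairs of basis elements; so $A$ is Frobenius. From $\lambda(xy)=q=\lambda(y\cdot qx)$ and $\lambda(yx)=1=\lambda(x\cdot q^{-1}y)$ we read off $\nu(x)=qx$ and $\nu(y)=q^{-1}y$, which is not the identity. If $\alpha x+\beta y$ is central, commuting with $y$ gives $\alpha q=\alpha$ and commuting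 with $x$ gives $\beta q=\beta$, so $\alpha=\beta=0$. The center is therefore spanned by $1$ and $yx$, and $\nu(yx)=q^{-1}q\,yx=yx$, as Corollary D requires in degree $0$.
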